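# Weighted Hilbert inequalities: the factor $\tfrac32$ cannot be replaced by $1$

## Two points, three points, and evenly spaced points

Take the three points $0,1,3$ on the line, attach complex numbers $x_1,x_2,x_3$ to them, and form
$$S=\sum_{j\ne k}\frac{x_j\bar x_k}{\lambda_j-\lambda_k},\qquad (\lambda_1,\lambda_2,\lambda_3)=(0,1,3).$$
The terms $(j,k)$ and $(k,j)$ combine to $\dfrac{x_j\bar x_k-\overline{x_j\bar x_k}}{\lambda_j-\lambda_k}=\dfrac{2i\,\mathrm{Im}(x_j\bar x_k)}{\lambda_j-\lambda_k}$, so
$$S=-2i\Big(\mathrm{Im}(x_1\bar x_2)+\tfrac13\mathrm{Im}(x_1\bar x_3)+\tfrac12\mathrm{Im}(x_2\bar x_3)\Big),$$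
which is purely imaginary. The distances from the three points to their nearest neighbors are $\delta_1=1$, $\delta_2=1$, $\delta_3=2$. What is the least $C$ with $|S|\le C\sum_j|x_j|^2/\delta_j$?

Put $x_j=\sqrt{\delta_j}\,w_j$. Then $S=\sum_{j\neq k} a_{jk}w_j\bar w_k$ with $a_{jk}=\sqrt{\delta_j\delta_k}/(\lambda_j-\lambda_k)$, and the right side is $C\sum|w_j|^2$. The matrix $A=(a_{jk})$ is real and skew-symmetric, so $iA$ is Hermitian and $C$ is the largest modulus of an eigenvalue of $A$. For a $3\times3$ skew-symmetric matrix,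
$$\det(A-\mu)=-\mu^3-\mu\,(a_{12}^2+a_{13}^2+a_{23}^2),$$
so
$$C=\sqrt{a_{12}^2+a_{13}^2+a_{23}^2}=\sqrt{1+\tfrac29+\tfrac12}=\sqrt{31/18}\approx1.31 .$$

The same calculation settles all triples. If the two gaps are $d\le e$, the points $0,d,d+e$ have $\delta=(d,d,e)$, and with $s=d/e\in(0,1]$,
$$C^2=1+\frac{de}{e^2}+\frac{de}{(d+e)^2}=1+s+\frac{s}{(1+s)^2}.$$
The derivative in $s$ is $1+\frac{1-s}{(1+s)^3}>0$, so the worst case is $s=1$, equal spacing, where $C=\tfrac32$. For two points at distance $d$ we have $|S|=2|\mathrm{Im}(x_1\bar x_2)|/d\le(|x_1|^2+|x_2|^2)/d$, so $C=1$.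

Now take many equally spaced points: $0,1,\dots,M-1$, all $\delta_j=1$, with amplitudes $e^{2\pi i\beta m}$, $0<\beta<1$. There are $M-|r|$ pairs with $m-m'=r$, so
$$\frac1M\sum_{m\ne m'}\frac{e^{2\pi i\beta(m-m')}}{m-m'}=\sum_{0<|r|<M}\Big(1-\frac{|r|}M\Big)\frac{e^{2\pi i\beta r}}{r}.$$
The function $i\pi(1-2\beta)$ on $(0,1)$, extended with period $1$, has Fourier coefficients
$$\int_0^1 i\pi(1-2\beta)e^{-2\pi ir\beta}\,d\beta=-2\pi i\cdot\frac{1}{-2\pi i r}=\frac1r\quad(r\ne0),$$
and $0$ for $r=0$. By Fejér's theorem the sum above tends to $i\pi(1-2\beta)$ as $M\to\infty$. Since $\sum_m|x_m|^2/\delta_m=M$, letting $\beta$ be small shows that equally spaced points need constants as close to $\pi$ as we like.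

So equal spacing costs $\pi$ in the limit, and with three points unequal spacing is cheaper than equal spacing. This suggests that $\pi$ might work for all configurations when each point is charged according to its own distance to its neighbors. Does it?

## The weighted inequalities and four theorems about them

Throughout, $n\ge2$, $x_1,\dots,x_n$ are complex and $\lambda_1,\dots,\lambda_n$ are distinct real numbers. For real $t$, $\Delta(t)$ is the distance from $t$ to the nearest integer; for instance $\Delta(2.7)=0.3$. Put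
$$g_{j,k}=\frac1{\lambda_j-\lambda_k}\ (j\ne k),\qquad g_{j,j}=0 .$$
When the $\lambda_j$ are distinct modulo $1$, put $h_{j,k}=\operatorname{cosec}\pi(\lambda_j-\lambda_k)$, or alternatively $h_{j,k}=\cot\pi(\lambda_j-\lambda_k)$, for $j\ne k$, and $h_{j,j}=0$.

The paper "Hilbert's Inequality And Related Results" (http://www.maths.lancs.ac.uk/~jameson/hilbert.pdf), the source of this problem, contains the following results of Montgomery and Vaughan; we keep its numbering.

**Theorem 8.1.** If $|\lambda_j-\lambda_k|\ge\delta>0$ for all $j\ne k$, then $\big|\sum_{j,k} g_{j,k}x_j\bar x_k\big|\le\frac\pi\delta\sum_j|x_j|^2$.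

**Theorem 8.4.** If $\Delta(\lambda_j-\lambda_k)\ge\delta>0$ for all $j\ne k$, then $\big|\sum_{j,k} h_{j,k}x_j\bar x_k\big|\le\frac1\delta\sum_j|x_j|^2$ for either choice of $h$.

**Theorem 8.5.** (i) If $\delta_j>0$ and $|\lambda_k-\lambda_j|\ge\delta_j$ for $k\ne j$, then $\big|\sum_{j,k}g_{j,k}x_j\bar x_k\big|\le\frac{3\pi}2\sum_j\frac{|x_j|^2}{\delta_j}$. (ii) If $\delta_j>0$ and $\Delta(\lambda_k-\lambda_j)\ge\delta_j$ for $k\ne j$, then $\big|\sum_{j,k}h_{j,k}x_j\bar x_k\big|\le\frac32\sum_j\frac{|x_j|^2}{\delta_j}$ for either choice of $h$.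

With a common $\delta$ the constants are $\pi$ and $1$; with individual $\delta_j$ there is an extra factor $\frac32$. We ask whether it can be removed, that is, whether the following hold for all $n\ge2$, all $\lambda_j,\delta_j$ satisfying the corresponding hypotheses of Theorem 8.5, and all $x_j$:

- (a) in case (i), $\big|\sum g_{j,k}x_j\bar x_k\big|\le\pi\sum|x_j|^2/\delta_j$;
- (b) in case (ii) with cosec, $\big|\sum h_{j,k}x_j\bar x_k\big|\le\sum|x_j|^2/\delta_j$;
- (c) in case (ii) with cot, $\big|\sum h_{j,k}x_j\bar x_k\big|\le\sum|x_j|^2/\delta_j$.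

For example, let $n=2$ in (b), with $\theta=\Delta(\lambda_1-\lambda_2)\in(0,\frac12]$. The left side is at most $(|x_1|^2+|x_2|^2)/\sin\pi\theta$, and $\sin\pi\theta\ge2\theta$ on $[0,\frac12]$, so the constant $\frac12$ is enough for two points.

**Definition.** A constant $K$ is *admissible in (a)* if $\big|\sum g_{j,k}x_j\bar x_k\big|\le K\sum|x_j|^2/\delta_j$ under the hypotheses of Theorem 8.5(i). Let $K_a$ be the least admissible constant, and let $K_b$, $K_c$ be the least constants for the corresponding inequalities in case (ii) with cosec and with cot.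

These are finite by Theorem 8.5. The least constant exists and is itself admissible, because for each fixed configuration and vector the set of $K$ satisfying the inequality is a closed half-line. The equally spaced points above show $K_a\ge\pi$.

**Theorem 1.** (a), (b), (c) are all false. In (a) counterexamples exist with integer points $\{0\}\cup\{m:L\le|m|\le R\}$, where $\delta_0=L$ and all other $\delta$'s equal $1$.

**Theorem 2 (transfer inequality).** Suppose $K>\pi$ is admissible in (a), and define $\eta>0$ by $K=\pi\coth(\pi\eta/2)$. Let $p_1,\dots,p_N\in(-1,1)$ be distinct ($N\ge1$), with $\delta_j>0$, $|p_j-p_k|\ge\delta_j$ for $k\ne j$, and $1-|p_j|\ge\delta_j$. Then for all complex $y_j$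
$$\Big|\sum_{j\ne k}\frac{y_j\bar y_k}{p_j-p_k}\Big|+\eta\sum_j\frac{|y_j|^2}{1-p_j^2}\le K\sum_j\frac{|y_j|^2}{\delta_j}.$$

**Theorem 3.** $K_b=K_c=K_a/\pi$. Moreover, under the hypotheses of Theorem 8.5(ii), with $K=K_a$,
$$\Big|\sum_{j\ne k}\frac{x_j\bar x_k}{\sin\pi(\lambda_j-\lambda_k)}\Big|+\sum_j|x_j|^2\le\frac K\pi\sum_j\frac{|x_j|^2}{\delta_j},$$
$$\Big|\sum_{j\ne k}x_j\bar x_k\cot\pi(\lambda_j-\lambda_k)\Big|+\Big|\sum_j x_j\Big|^2\le\frac K\pi\sum_j\frac{|x_j|^2}{\delta_j}.$$

**Theorem 4.** $1.0004\,\pi<K_a\le\frac{3\pi}2$ and $1.0004<K_b=K_c\le\frac32$.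

So the factor $\frac32$ cannot be removed in any of the three cases, and the best factor is the same in all three. These notes do not determine its exact value.

## One isolated point in a gap, and why term-by-term estimates do not decide

Equally spaced points push the constant to $\pi$. To pass $\pi$, a natural plan is to keep a dense equally spaced set and add one isolated point with a large $\delta$. The smallest picture is the integer set $\{-3,-2,0,2,3\}$ with $\delta_0=2$ and the other $\delta$'s equal to $1$. Rescaling, take the point $0$ with $\delta=1$ and amplitude $x_0$, and the points $m/L$, $L\le|m|\le RL$, with $\delta=1/L$ and amplitudes $x_m$.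

Split the form into dense–dense terms and cross terms, and put $X^2=L\sum_m|x_m|^2$, which is the dense part of $\sum|x|^2/\delta$. Theorem 8.1 bounds the dense–dense part by $\pi X^2$. By Cauchy–Schwarz the cross terms are at most
$$2|x_0|\sum_m|x_m|\frac L{|m|}\le2|x_0|\,X\Big(L\sum_{|m|\ge L}\frac1{m^2}\Big)^{1/2}=2c_L|x_0|X,\qquad c_L\to\sqrt2 .$$
The point $0$ alone contributes nothing to the form. So we know
$$|\text{form}|\le\pi X^2+2c_L|x_0|X,\qquad\text{and (a) demands}\qquad|\text{form}|\le\pi X^2+\pi|x_0|^2 .$$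
The first bound exceeds the second as soon as $X>\pi|x_0|/(2c_L)$, so it does not prove (a). It does not refute (a) either: vectors that nearly exhaust the dense budget $\pi X^2$ may have very small cross terms.

What is missing is the exchange rate. We must know how far the dense part falls short of $\pi X^2$ for a vector with a given cross term. In the limit $L\to\infty$ the dense part becomes an integral operator on $\{|x|>1\}$, and there is a coordinate in which this operator is a convolution, so that the Fourier transform diagonalizes it. At frequency $\xi$ the shortfall and the coupling to the isolated point can then be read off exactly.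

## Three Fourier integrals

We use $\hat G(\xi)=\int G(u)e^{-i\xi u}\,du$, so that $\int G\bar H\,du=\frac1{2\pi}\int\hat G\,\overline{\hat H}\,d\xi$ for $G,H\in L^2(\mathbb R)$. For real $\xi,\omega$,
$$\int_{\mathbb R}\operatorname{sech}u\;e^{-i\xi u}du=\pi\operatorname{sech}\tfrac{\pi\xi}2,\tag{1}$$
$$\int_{\mathbb R}\operatorname{sech}^2s\;e^{-i\omega s}ds=\frac{\pi\omega}{\sinh(\pi\omega/2)}\quad(\text{value }2\text{ at }\omega=0),\tag{2}$$
$$\int_{\mathbb R}\frac{\sin\xi v}{\sinh v}dv=\pi\tanh\tfrac{\pi\xi}2.\tag{3}$$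

For (1) and (2), integrate around the rectangle with vertices $\pm X,\ \pm X+i\pi$ and let $X\to\infty$. On the vertical sides $|\cosh(x+iy)|^2=\sinh^2x+\cos^2y\ge\sinh^2 x$, while the exponential is bounded, so these sides contribute $0$ in the limit. The only pole inside is $i\pi/2$, where $\cosh(i\pi/2+h)=i\sinh h$.

For (1), call the integral $I$. Since $\cosh(u+i\pi)=-\cosh u$ and $e^{-i\xi(u+i\pi)}=e^{\pi\xi}e^{-i\xi u}$, the bottom minus the top gives $I(1+e^{\pi\xi})$. The residue is $e^{\pi\xi/2}/i$, so $I(1+e^{\pi\xi})=2\pi e^{\pi\xi/2}$, which is (1).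

For (2), call the integral $J$ and let $\omega\ne0$. Now the bottom minus the top gives $J(1-e^{\pi\omega})$. Near the pole, $\operatorname{sech}^2=-1/\sinh^2h=-h^{-2}+O(1)$, so the residue of $\operatorname{sech}^2z\,e^{-i\omega z}$ is $-(-i\omega)e^{\pi\omega/2}=i\omega e^{\pi\omega/2}$. Hence $J(1-e^{\pi\omega})=-2\pi\omega e^{\pi\omega/2}$, which is (2). At $\omega=0$ the integral is $[\tanh s]_{-\infty}^{\infty}=2$.

For (3), the right side of (2) is integrable in $\omega$, so Fourier inversion gives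
$$\operatorname{sech}^2s=\frac12\int_{\mathbb R}\frac{\omega\cos\omega s}{\sinh(\pi\omega/2)}d\omega=\frac{2}{\pi^2}\int_{\mathbb R}\frac{v\cos(2vs/\pi)}{\sinh v}dv,$$
by $\omega=2v/\pi$. Let $S(\xi)$ be the left side of (3). Differentiation under the integral is allowed because $v/\sinh v$ is integrable, and with $s=\pi\xi/2$ it gives $S'(\xi)=\int\frac{v\cos\xi v}{\sinh v}dv=\frac{\pi^2}2\operatorname{sech}^2\frac{\pi\xi}2$. Since $S(0)=0$, (3) follows.

## From point configurations to an integral inequality on $|x|>1$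

Fix distinct $p_1,\dots,p_N\in(-1,1)$ and $\delta_j>0$ with $|p_j-p_k|\ge\delta_j$ $(k\ne j)$ and $1-|p_j|\ge\delta_j$. Let $K>0$. Consider the following hypothesis.

**Hypothesis (H).** For all integers $R\ge2$ and all sufficiently large integers $L$, the inequality $\big|\sum g\,x\bar x\big|\le K\sum|x|^2/\delta$ holds for all complex amplitudes on the points $p_j$ (weights $\delta_j$) together with the points $m/L$, $m\in\mathbb Z$, $L\le|m|\le RL$ (weights $1/L$).

**Step 1: (H) holds for every admissible $K$.** The purpose is to check that these configurations are allowed in Theorem 8.5(i). Let $1/L\le\min_j\delta_j$. Then $|m/L-p_j|\ge1-|p_j|\ge\delta_j\ge1/L$, which serves both for the weight $\delta_j$ of $p_j$ and for the weight $1/L$ of $m/L$. Also $|p_j-p_k|\ge\delta_j$, and distinct points $m/L$ are at least $1/L$ apart. So (H) holds for every $K$ admissible in (a). From here on only (H) is used.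

**Step 2: letting $L\to\infty$.** The purpose is to replace the dense points by a function. Let $f$ be a complex-valued $C^1$ function with compact support in $\{|x|>1\}$, extended by $0$ to $\mathbb R$. Choose an integer $R\ge2$ with the support in $|x|\le R$. Give $m/L$ the amplitude $f(m/L)/L$ and $p_j$ the amplitude $x_j$.

The right side of the inequality is $K\big(\sum_m\frac1L|f(m/L)|^2+\sum_j|x_j|^2/\delta_j\big)$, and the first sum tends to $\int|f|^2$.

The dense–dense terms are $\sum_{m\ne m'}L^{-2}\,\frac{f(m/L)\overline{f(m'/L)}}{m/L-m'/L}$. Averaging each term with the one having $m,m'$ exchanged, this equals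
$$\tfrac12\sum_{m\ne m'}L^{-2}\,\Phi\Big(\frac mL,\frac{m'}L\Big),\qquad\Phi(x,y)=\frac{f(x)\overline{f(y)}-f(y)\overline{f(x)}}{x-y}.$$
The numerator of $\Phi$ is $(f(x)-f(y))\overline{f(y)}-f(y)\big(\overline{f(x)}-\overline{f(y)}\big)$, and $\frac{f(x)-f(y)}{x-y}=\int_0^1f'(y+s(x-y))\,ds$ extends continuously to $x=y$. So $\Phi$ extends to a continuous function on $\mathbb R^2$, and it vanishes unless both $x$ and $y$ lie in the support of $f$. If we include the diagonal terms $m=m'$, we add $O(L)$ terms of size $O(L^{-2})$, a total of $O(1/L)$. The complete sum is a Riemann sum, so the dense–dense part tends to $\frac12\iint\Phi\,dx\,dy$.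

The cross terms between $y=m/L$ and $p_j$ are
$$\frac1L\Big(\frac{f(y)\bar x_j}{y-p_j}+\frac{x_j\overline{f(y)}}{p_j-y}\Big)=\frac{2i}L\,\mathrm{Im}\frac{\bar x_jf(y)}{y-p_j},$$
and their sums over $m$ are again Riemann sums of continuous functions. In the limit,
$$|B|\le K\Big(\int|f|^2dx+\sum_j\frac{|x_j|^2}{\delta_j}\Big),$$
$$B=\tfrac12\iint\Phi\,dx\,dy+2i\,\mathrm{Im}\sum_j\bar x_j\int\frac{f(y)}{y-p_j}dy+\sum_{j\ne k}\frac{x_j\bar x_k}{p_j-p_k}.\tag{4}$$
All three terms of $B$ are purely imaginary. The first is so because $\Phi$ is a difference $w-\bar w$ over a real number, and the third because exchanging $j$ and $k$ shows that it equals minus its conjugate.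

## The substitution $x=\coth u$ and diagonalization

**Step 3: hyperbolic coordinates.** The purpose is to turn the kernel $1/(x-y)$ on $\{|x|>1\}$ into a function of a difference. The map $u\mapsto\coth u$ is a diffeomorphism of $\mathbb R\setminus\{0\}$ onto $\{|x|>1\}$ with $|dx/du|=1/\sinh^2u$. Put
$$x=\coth u,\qquad f(\coth u)=\sinh u\;G(u),\qquad p_j=\tanh a_j,\qquad z_j=x_j\cosh a_j .$$
As $f$ runs over the allowed functions, $G$ runs over $C_c^1(\mathbb R\setminus\{0\})$. The addition formulas give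
$$\coth u-\coth w=-\frac{\sinh(u-w)}{\sinh u\sinh w},\quad\coth u-\tanh a=\frac{\cosh(u-a)}{\sinh u\cosh a},\quad\tanh a-\tanh b=\frac{\sinh(a-b)}{\cosh a\cosh b}.$$
In the first integral of (4) we get a factor $\sinh u\sinh w$ from the two values of $f$, a factor $-\sinh u\sinh w/\sinh(u-w)$ from the kernel, and $1/(\sinh^2u\sinh^2w)$ from the measure. All powers of $\sinh u$ and $\sinh w$ cancel. In the second, $\sinh u\cdot\frac{\sinh u\cosh a_j}{\cosh(u-a_j)}\cdot\frac1{\sinh^2u}=\frac{\cosh a_j}{\cosh(u-a_j)}$, and $\bar x_j\cosh a_j=\bar z_j$. Hence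
$$B=-\tfrac12\iint\frac{G(u)\overline{G(w)}-G(w)\overline{G(u)}}{\sinh(u-w)}du\,dw+2i\,\mathrm{Im}\sum_j\bar z_j\int\frac{G(u)\,du}{\cosh(u-a_j)}+\sum_{j\ne k}\frac{z_j\bar z_k}{\sinh(a_j-a_k)} .$$
Similarly $\int|f|^2dx=\int|G|^2du$. Since $\cosh^2a_j=1/(1-p_j^2)$,
$$\sum_j\frac{|x_j|^2}{\delta_j}=\sum_j\frac{|z_j|^2}{c_j},\qquad c_j=\delta_j\cosh^2a_j=\frac{\delta_j}{1-p_j^2}.$$

**Step 4: the first term on the Fourier side.** The purpose is to diagonalize the dense–dense part. Put $A(v)=\int G(w+v)\overline{G(w)}\,dw$. By Parseval, $A(v)=\frac1{2\pi}\int|\hat G(\xi)|^2e^{i\xi v}d\xi$. The integrand of the double integral is continuous (after extension to the diagonal) and compactly supported, so we may substitute $u=w+v$ and integrate in $w$ first. Since $\int G(w)\overline{G(w+v)}\,dw=A(-v)$, the first term of $B$ is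
$$-\frac12\int\frac{A(v)-A(-v)}{\sinh v}dv,\qquad A(v)-A(-v)=\frac{2i}{2\pi}\int|\hat G(\xi)|^2\sin(\xi v)\,d\xi .$$
We have $|\sin\xi v/\sinh v|\le|\xi|\,|v/\sinh v|$. Also $\int|\xi||\hat G|^2d\xi<\infty$ by Cauchy–Schwarz, because $\hat G$ and $\xi\hat G$ (up to a factor $i$, the transform of $G'$) are in $L^2$. So Fubini applies, and by (3) the first term of $B$ equals
$$-\frac{i}{2\pi}\int\pi\tanh\tfrac{\pi\xi}2\,|\hat G(\xi)|^2d\xi .$$

**Step 5: a real inequality for all $G\in L^2$.** The purpose is to remove the factors $i$ and the smoothness conditions. Since $B$ is purely imaginary, $iB$ is real and $iB\le|B|$. In $iB$ the first term becomes $+\frac1{2\pi}\int\pi\tanh\frac{\pi\xi}2|\hat G|^2$, and the middle one becomes $-2\,\mathrm{Im}\sum_j\bar z_j\int G\operatorname{sech}(u-a_j)du$. Replace $G$ by $-iG$. This does not change $|\hat G|$ or $\|G\|_2$, and $-\mathrm{Im}(-iw)=\mathrm{Re}\,w$. With $T(\xi)=\tanh\frac{\pi\xi}2$ we obtain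
$$\frac1{2\pi}\int\pi T|\hat G|^2d\xi+2\,\mathrm{Re}\sum_j\bar z_j\int\frac{G(u)\,du}{\cosh(u-a_j)}+i\sum_{j\ne k}\frac{z_j\bar z_k}{\sinh(a_j-a_k)}\le K\Big(\|G\|_2^2+\sum_j\frac{|z_j|^2}{c_j}\Big).\tag{5}$$
Every term is continuous in $G\in L^2(\mathbb R)$, because $T$ is bounded and $\operatorname{sech}\in L^2$, and $C_c^1(\mathbb R\setminus\{0\})$ is dense in $L^2(\mathbb R)$. So (5) holds for all $G\in L^2(\mathbb R)$ and $z\in\mathbb C^N$.

**Step 6: the coupling on the Fourier side.** The purpose is to bring the middle term to the same form as the first. By (1), the transform of $\operatorname{sech}(u-a)$ is $e^{-i\xi a}\pi\operatorname{sech}\frac{\pi\xi}2$. By Parseval the middle term of (5) is $\frac1{2\pi}\int2\,\mathrm{Re}(\hat G\bar b)\,d\xi$ with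
$$b(\xi)=\pi\operatorname{sech}\tfrac{\pi\xi}2\sum_jz_je^{-i\xi a_j}\in L^2(\mathbb R).$$
Since $\|G\|_2^2=\frac1{2\pi}\int|\hat G|^2d\xi$, (5) reads
$$\frac1{2\pi}\int\Big(2\,\mathrm{Re}(\hat G\bar b)-(K-\pi T)|\hat G|^2\Big)d\xi+i\sum_{j\ne k}\frac{z_j\bar z_k}{\sinh(a_j-a_k)}\le K\sum_j\frac{|z_j|^2}{c_j}.\tag{6}$$

## At $K=\pi$ one isolated point gains without bound

Inequality (6) contains the exchange rate. Take $N=1$, $p_1=0$, $\delta_1=1$, so $a_1=0$ and $c_1=1$, and take $z_1=1$. Suppose (H) held with $K=\pi$. At frequency $\xi$ the shortfall of the dense part is $\pi(1-T)=2\pi/(e^{\pi\xi}+1)$, which decays like $e^{-\pi\xi}$. The coupling is $b=\pi\operatorname{sech}\frac{\pi\xi}2$, which decays like $e^{-\pi\xi/2}$. So the square of the coupling and the shortfall are of the same order, and since $\operatorname{sech}^2=1-\tanh^2$,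
$$\frac{b(\xi)^2}{\pi(1-T(\xi))}=\pi(1+T(\xi)),$$
which tends to $2\pi$ as $\xi\to\infty$. Now fix $\Xi>0$ and let $\hat G=b/(\pi(1-T))$ on $[0,\Xi]$ and $\hat G=0$ elsewhere; this is in $L^2$. The integrand in (6) becomes $\pi(1+T)$ on $[0,\Xi]$, and (6) says
$$\frac12\int_0^\Xi(1+T(\xi))\,d\xi\le\pi .$$
The left side is at least $\Xi/2$, so this fails for $\Xi>2\pi$. Hence (H) is false at $K=\pi$ for this configuration. Each unit of frequency gives a gain of about $\pi$ before the factor $\frac1{2\pi}$ and with the weight $1+T$, and there is no upper limit on the frequencies, while the cost of the isolated point is the fixed number $\pi$.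

For $K>\pi$ the shortfall $K-\pi T$ stays above $K-\pi$, so the gain is finite. Theorem 2 computes it exactly, for any number of isolated points.

## Eliminating $G$ for $K>\pi$: proof of Theorem 2

Let $K=\pi\coth(\pi\eta/2)>\pi$ and assume (H) for this $K$, which by Step 1 holds if $K$ is admissible.

**Step 7: the best $G$.** The purpose is to remove $G$ from (6). Completing the square, for each $\xi$ the integrand is largest when $\hat G=b/(K-\pi T)$. This is in $L^2$ because $K-\pi T\ge K-\pi>0$. With this choice the integrand is $|b|^2/(K-\pi T)$, and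
$$\frac1{2\pi}\int\frac{|b(\xi)|^2}{K-\pi T(\xi)}d\xi+i\sum_{j\ne k}\frac{z_j\bar z_k}{\sinh(a_j-a_k)}\le K\sum_j\frac{|z_j|^2}{c_j}.\tag{7}$$

**Step 8: a hyperbolic identity.** The purpose is to simplify the weight in (7). For real $s$ and $t>0$ we have $\coth t-\tanh s=\frac{\cosh(s-t)}{\sinh t\cosh s}$ and $\tanh s-\tanh(s-t)=\frac{\sinh t}{\cosh s\cosh(s-t)}$, so
$$\frac{\operatorname{sech}^2s}{\coth t-\tanh s}=\frac{\sinh t}{\cosh s\cosh(s-t)}=\tanh s-\tanh(s-t).$$
With $s=\frac{\pi\xi}2$ and $t=\frac{\pi\eta}2$,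
$$\frac1{2\pi}\cdot\frac{\pi^2\operatorname{sech}^2(\pi\xi/2)}{K-\pi T(\xi)}=\frac12\cdot\frac{\operatorname{sech}^2s}{\coth t-\tanh s}=\tfrac12\big[T(\xi)-T(\xi-\eta)\big].$$
So the first term of (7) is
$$\tfrac12\int\big[T(\xi)-T(\xi-\eta)\big]\Big|\sum_jz_je^{-i\xi a_j}\Big|^2d\xi=\tfrac12\sum_{j,k}z_j\bar z_k\,I(a_j-a_k),$$
$$I(\alpha)=\int[T(\xi)-T(\xi-\eta)]e^{-i\xi\alpha}d\xi .$$
The unbounded weight $1+T$ of the previous section has become a plateau of height about $2$ over $0<\xi<\eta$ when $\eta$ is large.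

**Step 9: computing $I(\alpha)$.** The purpose is to evaluate the quadratic form. Write $T(\xi)-T(\xi-\eta)=\int_0^\eta T'(\xi-\tau)\,d\tau$. Since $T'>0$ is integrable, Fubini gives
$$I(\alpha)=\int_0^\eta e^{-i\tau\alpha}d\tau\cdot\int T'(\xi)e^{-i\xi\alpha}d\xi .$$
With $s=\pi\xi/2$ and (2) at $\omega=2\alpha/\pi$, the last integral is $\int\operatorname{sech}^2s\,e^{-2i\alpha s/\pi}ds=\frac{2\alpha}{\sinh\alpha}$, which is $2$ for $\alpha=0$. Hence $I(0)=2\eta$, and for $\alpha\ne0$
$$I(\alpha)=\frac{1-e^{-i\eta\alpha}}{i\alpha}\cdot\frac{2\alpha}{\sinh\alpha}=-\frac{2i(1-e^{-i\eta\alpha})}{\sinh\alpha}.$$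

**Step 10: the cancellation.** The purpose is to assemble (7). Its first term is now
$$\eta\sum_j|z_j|^2-i\sum_{j\ne k}\frac{z_j\bar z_k}{\sinh(a_j-a_k)}+i\sum_{j\ne k}\frac{z_j\bar z_k\,e^{-i\eta(a_j-a_k)}}{\sinh(a_j-a_k)} .$$
The middle sum cancels the isolated–isolated sum in (7), and we are left with
$$\eta\sum_j|z_j|^2+i\sum_{j\ne k}\frac{z_j\bar z_k\,e^{-i\eta(a_j-a_k)}}{\sinh(a_j-a_k)}\le K\sum_j\frac{|z_j|^2}{c_j}.$$

**Step 11: back to the points $p_j$.** The purpose is to undo the coordinates. Put $z_j=e^{i\eta a_j}y_j\cosh a_j$. The phases cancel $e^{-i\eta(a_j-a_k)}$. Further, $\frac{\cosh a_j\cosh a_k}{\sinh(a_j-a_k)}=\frac1{p_j-p_k}$, $|z_j|^2=\frac{|y_j|^2}{1-p_j^2}$ and $\frac{|z_j|^2}{c_j}=\frac{|y_j|^2}{\delta_j}$. So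
$$\eta\sum_j\frac{|y_j|^2}{1-p_j^2}+i\sum_{j\ne k}\frac{y_j\bar y_k}{p_j-p_k}\le K\sum_j\frac{|y_j|^2}{\delta_j}$$
for all complex $y_j$. Replacing every $y_j$ by $\bar y_j$ changes the sign of the real number $i\sum_{j\ne k}y_j\bar y_k/(p_j-p_k)$ and leaves everything else unchanged, so this number may be replaced by its absolute value. This is Theorem 2. $\blacksquare$

We used only (H) and $K>\pi$, so the conclusion of Theorem 2 holds under (H) for the given $p_j,\delta_j$.

## Counterexamples to (a), (b) and (c): proof of Theorem 1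

**Step 12: (a) is false.** The purpose is to contradict (H) at $K=\pi$ and to read off the shape of the counterexample. Take $N=1$, $p_1=0$, $\delta_1=1$. We saw above that (H) fails at $K=\pi$. Theorem 2 gives this again: if (H) held with $K=\pi$ it would hold for every $K>\pi$, and $y_1=1$ would give
$$\eta\le\pi\coth(\pi\eta/2)\qquad\text{for every }\eta>0 .$$
This fails at $\eta=4$, because $\coth2\pi=1+\frac2{e^{4\pi}-1}<1.0001$ (as $e^{4\pi}>e^{12}>10^5$), so the right side is less than $3.15$.

The failure of (H) at $K=\pi$ means that for some $R\ge2$ there are arbitrarily large $L$, so certainly some $L\ge2$, with amplitudes on the points $0$ (weight $1$) and $m/L$, $L\le|m|\le RL$ (weights $1/L$), for which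
$$\Big|\sum g_{j,k}x_j\bar x_k\Big|>\pi\sum_j|x_j|^2/\delta_j .$$
By Step 1 the hypotheses of Theorem 8.5(i) hold, so (a) is false. Multiply all points and weights by $L$. Both sides are then divided by $L$, and the points become $\{0\}\cup\{m:L\le|m|\le RL\}$, with $\delta_0=L$ and the other $\delta$'s equal to $1$. This is the form stated in Theorem 1, with $RL$ in the role of $R$ there.

**Step 13: scaling disposes of (b) and (c).** The purpose is to carry a failure of (a) over to the circle. Take a configuration $(\lambda_j,\delta_j,x_j)$ as in case (i), and let $t>0$ be so small that $t\max|\lambda_j-\lambda_k|\le\frac12$. Then $\Delta(t\lambda_j-t\lambda_k)=t|\lambda_j-\lambda_k|\ge t\delta_j$, so the points $t\lambda_j$ are distinct modulo $1$ and, with weights $t\delta_j$, satisfy the hypotheses of case (ii). By the definition of $K_b$, after multiplication by $\pi t$,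
$$\Big|\sum_{j\ne k}\pi t\operatorname{cosec}\big(\pi t(\lambda_j-\lambda_k)\big)x_j\bar x_k\Big|\le\pi K_b\sum_j\frac{|x_j|^2}{\delta_j}.$$
As $t\to0$ the coefficients tend to $1/(\lambda_j-\lambda_k)$. So $\pi K_b$ is admissible in (a). The same argument with $\pi t\cot(\pi t(\lambda_j-\lambda_k))\to1/(\lambda_j-\lambda_k)$ shows that $\pi K_c$ is admissible. Thus
$$K_a\le\pi K_b,\qquad K_a\le\pi K_c.\tag{8}$$
If (b) held we would have $K_b\le1$, hence $K_a\le\pi$, so (a) would hold, a contradiction; likewise for (c). $\blacksquare$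

## Periodizing a configuration: proof of Theorem 3

Let $K=K_a$, and let $\lambda_j,\delta_j$ satisfy the hypotheses of case (ii).

**Step 14: many translates.** The purpose is to produce periodic kernels from $1/(\lambda_j-\lambda_k)$. Since $n\ge2$ and $\Delta\le\frac12$, we have $\delta_j\le\frac12$. Consider the points $\lambda_j+m$, $1\le j\le n$, $0\le m<M$, with weights $\delta_j$. For $j\ne k$, $|\lambda_j+m-\lambda_k-m'|\ge\Delta(\lambda_j-\lambda_k)\ge\delta_j$. For $j=k$ and $m\ne m'$ the distance is at least $1\ge\delta_j$. So the hypotheses of case (i) hold. Use the amplitudes $x_je^{2\pi i\beta m}$ with $0<\beta<1$, group the terms by $r=m-m'$, which occurs $M-|r|$ times, and divide by $M$: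
$$\Big|\sum_{j,k}x_j\bar x_k\sum_{|r|<M}\Big(1-\frac{|r|}M\Big)\frac{e^{2\pi i\beta r}}{\lambda_j-\lambda_k+r}\Big|\le K\sum_j\frac{|x_j|^2}{\delta_j},\tag{9}$$
where for $j=k$ the term $r=0$ is omitted.

**Step 15: summing by Fejér's theorem.** The purpose is to find the limit of (9) as $M\to\infty$. For $\theta\notin\mathbb Z$, let $F_\theta(\beta)=\pi e^{i\pi\theta(1-2\beta)}/\sin\pi\theta$ on $(0,1)$, extended with period $1$. Its Fourier coefficients are
$$\int_0^1F_\theta(\beta)e^{-2\pi ir\beta}d\beta=\frac{\pi e^{i\pi\theta}}{\sin\pi\theta}\cdot\frac{1-e^{-2\pi i\theta}}{2\pi i(\theta+r)}=\frac1{\theta+r},$$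
since $e^{i\pi\theta}-e^{-i\pi\theta}=2i\sin\pi\theta$. For $j\ne k$ the inner sum in (9) is therefore a Fejér mean of $F_{\lambda_j-\lambda_k}$. For $j=k$ it is a Fejér mean of $i\pi(1-2\beta)$, by the calculation in the first section. All these functions are bounded and continuous on $(0,1)$, so Fejér's theorem gives, for $0<\beta<1$,
$$\Big|\sum_{j\ne k}x_j\bar x_k\frac{\pi e^{i\pi(\lambda_j-\lambda_k)(1-2\beta)}}{\sin\pi(\lambda_j-\lambda_k)}+i\pi(1-2\beta)\sum_j|x_j|^2\Big|\le K\sum_j\frac{|x_j|^2}{\delta_j}.$$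
Let $\beta\to0+$ and divide by $\pi$:
$$\Big|\sum_{j\ne k}x_j\bar x_k\frac{e^{i\pi(\lambda_j-\lambda_k)}}{\sin\pi(\lambda_j-\lambda_k)}+i\sum_j|x_j|^2\Big|\le\frac K\pi\sum_j\frac{|x_j|^2}{\delta_j}.\tag{10}$$

**Step 16: the cosecant form.** The purpose is to remove the exponential. Replace $x_j$ by $x_je^{-i\pi\lambda_j}$ in (10):
$$\Big|\sum_{j\ne k}\frac{x_j\bar x_k}{\sin\pi(\lambda_j-\lambda_k)}+i\sum_j|x_j|^2\Big|\le\frac K\pi\sum_j\frac{|x_j|^2}{\delta_j}.$$
The sine is odd, so the first sum is $i\sigma$ with $\sigma$ real, and $\sigma$ changes sign when $x$ is replaced by $\bar x$. Hence both $|\sigma+\sum|x_j|^2|$ and $|-\sigma+\sum|x_j|^2|$ are bounded by the right side. The larger of the two is $|\sigma|+\sum|x_j|^2$. This is the first inequality of Theorem 3.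

**Step 17: the cotangent form.** The purpose is to split the exponential instead. We have $e^{i\pi\theta}/\sin\pi\theta=\cot\pi\theta+i$ and $\sum_{j\ne k}x_j\bar x_k+\sum_j|x_j|^2=\big|\sum_jx_j\big|^2$, so (10) reads
$$\Big|\sum_{j\ne k}x_j\bar x_k\cot\pi(\lambda_j-\lambda_k)+i\Big|\sum_jx_j\Big|^2\Big|\le\frac K\pi\sum_j\frac{|x_j|^2}{\delta_j}.$$
The cotangent is odd, so the first sum is again purely imaginary and changes sign under $x\mapsto\bar x$, while $|\sum x_j|$ does not change. The second inequality of Theorem 3 follows as in Step 16.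

**Step 18: equality of the constants.** The purpose is to combine both directions. Dropping the extra nonnegative terms in Steps 16 and 17 gives $K_b\le K_a/\pi$ and $K_c\le K_a/\pi$. The reverse inequalities are (8). So $K_b=K_c=K_a/\pi$. $\blacksquare$

## Four isolated points: proof of Theorem 4

The upper bounds are Theorem 8.5. For the lower bounds we insert explicit points into Theorem 2.

As a warm-up, return to the single point $0$ with $\delta=1$: if $K=\pi\coth(\pi\eta/2)$ is admissible, then $\eta\le K$. Take $\eta=3.15$. Here $\pi\eta<9.8961<\ln20001$, because $\ln 20000=\ln2+4\ln10>9.903$, and also $e^{\pi\eta}>10^4$. Hence $K=\pi\big(1+\frac2{e^{\pi\eta}-1}\big)$ lies between $1.0001\,\pi$ and $1.0003\,\pi<3.15=\eta$. So this $K$ is not admissible, and $K_a>1.0001\,\pi$. Four points do better.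

**Step 19: the configuration.** The purpose is to make Theorem 2 explicit for four equally spaced points in the gap. Let $K=\pi\coth(\pi\eta/2)>\pi$ be admissible in (a), and take $N=4$, $p_j=-1+\frac{2j}5$, $\delta_j=\frac25$ for $1\le j\le4$; the points are $-\frac35,-\frac15,\frac15,\frac35$. Then $|p_j-p_k|\ge\frac25$ for $k\ne j$ and $1-|p_j|\ge\frac25$. Since $1-p_j^2=\frac{2j}5\big(2-\frac{2j}5\big)=\frac4{25}j(5-j)$,
$$\frac1{p_j-p_k}=\frac52\cdot\frac1{j-k},\qquad\frac1{1-p_j^2}=\frac52\cdot\frac5{2j(5-j)},\qquad\frac1{\delta_j}=\frac52 .$$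
The common factor $\frac52$ cancels in Theorem 2.

**Step 20: the vector.** The purpose is to evaluate the three sums. Take $y=(2i,\,2+i,\,2-i,\,-2i)$. Combining the terms $(j,k)$ and $(k,j)$,
$$i\sum_{j\ne k}\frac{y_j\bar y_k}{j-k}=2\sum_{j<k}\frac{\mathrm{Im}(y_j\bar y_k)}{k-j}.$$
The products are
$$y_1\bar y_2=2+4i,\quad y_1\bar y_3=-2+4i,\quad y_1\bar y_4=-4,\quad y_2\bar y_3=3+4i,\quad y_2\bar y_4=-2+4i,\quad y_3\bar y_4=2+4i .$$
So the sum is $2(4+2+0+4+2+4)=32$. Further, $\sum|y_j|^2=4+5+5+4=18$ and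
$$\sum_j\frac{5|y_j|^2}{2j(5-j)}=2\cdot\frac58\cdot4+2\cdot\frac5{12}\cdot5=\frac{55}6 .$$
Theorem 2 gives $32+\frac{55}6\eta\le18K$, that is,
$$\eta\le\tfrac{12}{55}(9K-16),\qquad K=\pi\coth(\pi\eta/2).\tag{11}$$

**Step 21: the numbers.** The purpose is to show that (11) fails at $K=1.0004\,\pi$. Suppose $K_a\le1.0004\,\pi$. Then $K=1.0004\,\pi<3.1429$ is admissible. Since $\coth(\pi\eta/2)=1+\frac2{e^{\pi\eta}-1}$, the corresponding $\eta$ satisfies $e^{\pi\eta}-1=5000$, so
$$\eta=\frac{\ln5001}\pi>\frac{8.517}{3.1416}>2.711 .$$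
But $\frac{12}{55}(9K-16)<\frac{12}{55}(9\cdot3.1429-16)<2.681$, which contradicts (11). Hence $K_a>1.0004\,\pi$, and by Theorem 3, $K_b=K_c=K_a/\pi>1.0004$. $\blacksquare$
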